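\title{Layered patterns in $3412$-avoiding involutions}

\begin{abstract}
We prove that the number of involutions of length $n$ that avoid both $3412$ and a layered pattern $[l_1,\dots,l_m]$ does not depend on the order of the layers, even when the number of fixed points is prescribed. The greedy search for the layers is encoded in a transfer matrix $M$, and the recursive structure of $3412$-avoiding involutions forces $qM+M^{-1}$ to be bidiagonal. Solving this equation gives an explicit formula that is symmetric in the layer lengths. We also determine all pairs of layered patterns that are avoided equally often by $3412$-avoiding involutions, with and without the fixed-point refinement.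
\end{abstract}

\section{Introduction}\label{sec:intro}

A permutation $\pi=\pi_1\cdots\pi_n$ \emph{contains} a pattern $\sigma\in S_k$ if some subsequence of $\pi$ of length $k$ has its entries in the same relative order as $\sigma$; such a subsequence is an \emph{occurrence} of $\sigma$. Otherwise $\pi$ \emph{avoids} $\sigma$. For a set $\mathcal P$ of patterns, let $\mathcal I_n(\mathcal P)$ be the set of involutions in $S_n$ that avoid every pattern in $\mathcal P$. Two sets $\mathcal P_1,\mathcal P_2$ are \emph{involution Wilf-equivalent} if $|\mathcal I_n(\mathcal P_1)|=|\mathcal I_n(\mathcal P_2)|$ for all $n\ge0$.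

The \emph{direct sum} of $\pi\in S_a$ and $\tau\in S_b$ is $\pi\oplus\tau=\pi_1\cdots\pi_a\,(\tau_1+a)\cdots(\tau_b+a)$. Write $[l]=l\,(l-1)\cdots1$ for the decreasing permutation of length $l$. For positive integers $l_1,\dots,l_m$, the \emph{layered} permutation with layers of lengths $l_1,\dots,l_m$ is $[l_1,\dots,l_m]=[l_1]\oplus\cdots\oplus[l_m]$; for example $[2,1,3]=213654$. We write $|L|$ for the length of a pattern $L$.

The problem, posed as a conjecture in \cite{source}, is to show that exchanging two adjacent layers does not change the count: for all $m\ge1$, all $l_1,\dots,l_m\ge1$ and all $1\le i\le m-1$, the sets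
\[
\{3412,[l_1,\dots,l_m]\}\quad\text{and}\quad\{3412,[l_1,\dots,l_{i-1},l_{i+1},l_i,l_{i+2},\dots,l_m]\}
\]
are involution Wilf-equivalent. Since adjacent transpositions generate $S_m$, this says that $|\mathcal I_n(3412,L)|$ depends only on $n$ and the multiset of layer lengths of $L$.

One case is free. The map $\pi\mapsto\pi^{rc}$ with $\pi^{rc}(i)=n+1-\pi(n+1-i)$ rotates the plot of $\pi$ by a half-turn, so $\pi$ contains $\sigma$ if and only if $\pi^{rc}$ contains $\sigma^{rc}$; it is conjugation by $[n]$, so it preserves cycle type. It fixes $3412$ and reverses the order of the layers of $L$. This settles $m=2$, but it says nothing about $[1,1,2]=1243$ versus $[1,2,1]=1324$.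

A simpler model suggests the answer. Count, instead of all $3412$-avoiding involutions, only the layered permutations $\pi=[k_1,\dots,k_r]$. In an occurrence of $L=[l_1,\dots,l_m]$ in $\pi$, each layer of $L$ is decreasing and so lies in one layer of $\pi$, and different layers of $L$ lie in different layers of $\pi$. Hence $\pi$ contains $L$ if and only if there are indices $j_1<\dots<j_m$ with $k_{j_i}\ge l_i$. If such indices exist, we may choose them greedily: $j_1$ as small as possible, then $j_2$, and so on. The generating function by length of the layered permutations that contain $L$ is therefore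
\begin{equation}\label{eq:toy}
\prod_{i=1}^m\frac{x^{l_i}/(1-x)}{1-(x+\dots+x^{l_i-1})}\cdot\frac1{1-x/(1-x)},
\end{equation}
where the $i$th factor counts a run of layers shorter than $l_i$ followed by one layer of length at least $l_i$, and the last factor counts an arbitrary tail. This is symmetric in $l_1,\dots,l_m$. For $3412$-avoiding involutions the product breaks down: an indecomposable block such as $52431$ can hold several consecutive layers of $L$ at once, and then it matters which layers of $L$ are neighbors. We show that the symmetry survives.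

Let $\mathcal C$ be the set of all $3412$-avoiding involutions, including the empty one. Give $\pi\in\mathcal C$ with $j$ fixed points and $k$ two-cycles the weight $\mathrm{wt}(\pi)=p^jq^k$. The weight determines the length $j+2k$, so for each pattern $L$ the series
\[
F_L(p,q)=\sum_{\pi\in\mathcal C,\ \pi\text{ avoids }L}\mathrm{wt}(\pi)\in\mathbb Z[[p,q]]
\]
is well defined, and $\sum_n|\mathcal I_n(3412,L)|\,x^n=F_L(x,x^2)$. Put
\begin{equation}\label{eq:ab}
s=1-p,\qquad a_1=1,\quad a_2=1-p,\quad a_l=1-p-\frac q{a_{l-2}}\ \ (l\ge3),\qquad b_l=a_l+\frac q{a_l}.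
\end{equation}
By induction every $a_l$, and hence every $b_l$, is a power series with constant term $1$. Let $\mathrm{Cat}_k=\frac1{k+1}\binom{2k}k$, and let $[t^n]$ denote the coefficient of $t^n$ in an element of $\mathbb Z[[p,q]][[t]]$.

\begin{theorem}\label{thm:main}
The series $F_{[l_1,\dots,l_m]}(p,q)$ is a symmetric function of $l_1,\dots,l_m$. Explicitly,
\begin{equation}\label{eq:main}
F_{[l_1,\dots,l_m]}=\sum_{k\ge0}\mathrm{Cat}_k\,q^k\,[t^{2k}]\;\frac1{s-t}\Bigl(1-\prod_{i=1}^m\frac{b_{l_i}-s}{b_{l_i}-t}\Bigr).
\end{equation}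
\end{theorem}

Setting $p=x$, $q=x^2$, or extracting the coefficient of $p^jq^{(n-j)/2}$, gives the following.

\begin{corollary}\label{cor:conj}
The conjecture holds. Moreover, for layered $L$, the number of involutions in $\mathcal I_n(3412,L)$ with exactly $j$ fixed points depends only on $n$, $j$ and the multiset of layer lengths of $L$.
\end{corollary}

The second result, which is not needed for the conjecture, lists all coincidences among layered patterns.

\begin{theorem}\label{thm:class}
Let $L,L'$ be layered patterns with $m,m'\ge1$ layers.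
\begin{enumerate}
\item[(i)] $\{3412,L\}$ and $\{3412,L'\}$ are involution Wilf-equivalent if and only if either $L,L'$ have the same multiset of layer lengths, or $m,m'\le2$ and $|L|=|L'|$.
\item[(ii)] $F_L(p,q)=F_{L'}(p,q)$ if and only if either $L,L'$ have the same multiset of layer lengths, or $m,m'\le2$, $|L|=|L'|$, and $L,L'$ have equally many layers of odd length.
\end{enumerate}
\end{theorem}

Section~\ref{sec:atoms} describes $\mathcal C$, and Section~\ref{sec:two} treats two layers by hand; the answer there is a linear interpolation, which explains the shape of \eqref{eq:main}. Sections~\ref{sec:transfer} and~\ref{sec:solve} prove Theorem~\ref{thm:main}, and Sections~\ref{sec:closed} and~\ref{sec:class} prove Theorem~\ref{thm:class}.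

\medskip\noindent\textbf{Power series.} We work in rings $\mathcal R$ of formal power series over $\mathbb Z$ in finitely many variables, and $\mathfrak m$ denotes the ideal of series with constant term $0$. Such a ring is an integral domain. A sum $\sum_rx_r$ converges if $x_r\in\mathfrak m^{n_r}$ with $n_r\to\infty$. A square matrix $X\equiv I\pmod{\mathfrak m}$ is invertible, with inverse $\sum_r(I-X)^r$. Substituting series with constant term $0$ for some of the variables is a ring homomorphism that commutes with convergent sums.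

\section{The structure of $3412$-avoiding involutions}\label{sec:atoms}

A nonempty permutation is \emph{sum-indecomposable} if it is not a direct sum of two nonempty permutations; $3412$ and every $[l]$ are examples. An occurrence of a sum-indecomposable pattern in $\pi\oplus\tau$ lies in one summand, since otherwise its parts in $\pi$ and in $\tau$ would write the pattern as a direct sum.

For $\sigma\in S_k$ let $W(\sigma)=(k+2)\,(\sigma_1+1)\cdots(\sigma_k+1)\,1\in S_{k+2}$. Draw an involution as points on a line with an arc for each two-cycle; then $W$ encloses $\sigma$ in one new arc, and $3412$ is a pair of crossing arcs. Call the elements of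
\[
\mathcal A=\{1\}\cup\{W(\sigma):\sigma\in\mathcal C\}
\]
\emph{atoms}. The \emph{interior} $A^\circ$ of an atom is $\sigma$ if $A=W(\sigma)$ and the empty permutation if $A=1$. See Figure~\ref{fig:arcs}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \x in {1,...,8} {\fill (\x,0) circle (2pt); \node[below] at (\x,-0.1) {$\x$};}
\draw (1,0) arc (180:0:0.5);
\draw (3,0) arc (180:0:2 and 1.2);
\draw (5,0) arc (180:0:0.5);
\draw[dashed] (2.5,-0.7) -- (2.5,1.4);
\draw[dashed] (7.5,-0.7) -- (7.5,1.4);
\end{tikzpicture}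
\caption{The $3412$-avoiding involution $21746538=21\oplus W(132)\oplus1$, with an arc for each two-cycle. Dashed lines separate its three atoms; the middle atom $W(132)=52431$ has interior $132$. The weight is $p^2q^3$.}\label{fig:arcs}
\end{figure}

The next lemma is the only place where the pattern $3412$ is used.

\begin{lemma}\label{lem:struct}
Every $\pi\in\mathcal C$ is uniquely $A_1\oplus\cdots\oplus A_r$ with $r\ge0$ and $A_i\in\mathcal A$, and every such sum lies in $\mathcal C$.
\end{lemma}

\begin{proof}
Let $\pi\in\mathcal C$ be nonempty and $k=\pi(1)$. If $k=1$, then $\pi=1\oplus\tau$ with $\tau\in\mathcal C$. Let $k>1$, so that $\pi(k)=1$. If some $j$ with $1<j<k$ had $\pi(j)>k$, then the values at the positions $1<j<k<\pi(j)$ would be $k,\pi(j),1,j$, an occurrence of $3412$. So $\pi$ maps $\{1,\dots,k\}$ to itself, and $\pi=W(\sigma)\oplus\tau$ with $\sigma,\tau\in\mathcal C$. Existence follows by induction on the length. For uniqueness, every atom begins with its length, so $k=\pi(1)$ is the length of $A_1$; this determines $A_1$ and the remaining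 sum.

Conversely, $\oplus$ and $W$ preserve involutions, and $\oplus$ preserves avoidance of the sum-indecomposable pattern $3412$. The first entry of $W(\sigma)$ is its maximum and the last entry is its minimum, while $3412$ does not begin with its maximum and does not end with its minimum. So an occurrence of $3412$ in $W(\sigma)$ uses neither entry and lies in $\sigma$.
\end{proof}

We have $\mathrm{wt}(\pi\oplus\tau)=\mathrm{wt}(\pi)\,\mathrm{wt}(\tau)$ and $\mathrm{wt}(W(\sigma))=q\,\mathrm{wt}(\sigma)$. Let $C=\sum_{\pi\in\mathcal C}\mathrm{wt}(\pi)$. The atoms have total weight $p+qC$, so Lemma~\ref{lem:struct} gives $C=1/(1-p-qC)$, that is,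
\begin{equation}\label{eq:C}
qC+\frac1C=s.
\end{equation}

Let $G_L$ be the total weight of the atoms that avoid $L$. The outer arc of an atom can help to form a single layer, but it cannot take part in an occurrence of two or more layers. Call an atom \emph{$l$-critical} if it contains $[l]$ and its interior does not.

\begin{lemma}\label{lem:FG}
\begin{enumerate}
\item[(a)] If $L$ is layered with at least two layers, then an atom contains $L$ if and only if its interior does. Hence $G_L=p+qF_L$.
\item[(b)] $G_{[l]}=1-a_l$ and $F_{[l]}=1/a_l$ for all $l\ge1$.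
\item[(c)] The total weight of the $l$-critical atoms is $\delta_l:=b_l-s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The atom $1$ and its interior both avoid $L$. In an occurrence of $L$ in $W(\sigma)$, the first entry of $W(\sigma)$ could only play the first entry of $L$; but it is the maximum of $W(\sigma)$, while the first entry of $L$ is smaller than the entries of the last layer. The last entry of $W(\sigma)$ could only play the last entry of $L$; but it is the minimum of $W(\sigma)$, while the last entry of $L$ is larger than the entries of the first layer. So the occurrence lies in $\sigma$.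

(b) The longest decreasing subsequence of $W(\sigma)$ is longer by $2$ than that of $\sigma$. So $W(\sigma)$ avoids $[l]$ if and only if $l\ge3$ and $\sigma$ avoids $[l-2]$, and the atom $1$ avoids $[l]$ if and only if $l\ge2$. Thus $G_{[1]}=0$, $G_{[2]}=p$ and $G_{[l]}=p+qF_{[l-2]}$ for $l\ge3$. Since $[l]$ is sum-indecomposable, a sum of atoms avoids $[l]$ if and only if each atom does, so $F_{[l]}=\sum_rG_{[l]}^r=1/(1-G_{[l]})$. Hence $1-G_{[l]}$ has the initial values and the recursion of $a_l$ in \eqref{eq:ab}.

(c) The atoms whose interior avoids $[l]$ have total weight $p+qF_{[l]}$, and they include the atoms that avoid $[l]$. The difference is $p+q/a_l-(1-a_l)=b_l-s$.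
\end{proof}

For instance $\delta_1=p+q$ counts the atoms $1$ and $21$, and $\delta_2=q/(1-p)$ counts the atoms $W(12\cdots k)$, $k\ge0$.

\begin{example}\label{ex:five}
Compare $L=[1,2,1]$ and $L'=[1,1,2]$ in length $5$. The atoms of length at most $4$ are $1,21,321,4321$ and $4231$, so a member of $\mathcal C$ of length $5$ is layered, or is one atom, or is $15342$ or $42315$. An atom of length $5$ has an interior of length $3$ and avoids both patterns by Lemma~\ref{lem:FG}(a). Deleting one entry from $15342$ gives $4231,1342,1432,1423$, and from $42315$ gives $2314,3214,3124,4231$; neither pattern appears. By the criterion before \eqref{eq:toy}, the layered permutations of length $5$ that contain $L$ are $[2,2,1]$, $[1,2,2]$, $[1,3,1]$, $[1,1,2,1]$, $[1,2,1,1]$, and those that contain $L'$ are $[2,1,2]$, $[1,2,2]$, $[1,1,3]$, $[1,1,1,2]$, $[1,1,2,1]$. A layered permutation has one fixed point for each layer of odd length, so both lists have total weight $2pq^2+3p^3q$.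
\end{example}

\section{Two layers}\label{sec:two}

Let $F=F_{[k,l]}$. Write a nonempty $\pi\in\mathcal C$ as $A\oplus\tau$ with $A\in\mathcal A$ and $\tau\in\mathcal C$. Each layer of an occurrence of $[k,l]$ lies in $A$ or in $\tau$. So $\pi$ avoids $[k,l]$ in exactly two ways: either $A$ avoids $[k]$ and $\tau$ avoids $[k,l]$, or $A$ contains $[k]$ but avoids $[k,l]$, and $\tau$ avoids $[l]$. By Lemma~\ref{lem:FG},
\[
F=1+G_{[k]}F+\bigl(G_{[k,l]}-G_{[k]}\bigr)F_{[l]}=1+(1-a_k)F+\frac{qF+a_k-s}{a_l},
\]
and multiplying by $a_l$ and solving for $F$ gives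
\begin{equation}\label{eq:two}
F_{[k,l]}=\frac{a_k+a_l-s}{a_ka_l-q}.
\end{equation}
For example $F_{[1,1]}=(1+p)/(1-q)$, which counts the decreasing permutations. It agrees with $F_{[2]}=1/(1-p)$ at $p=x$, $q=x^2$, but not in general. On the other hand $F_{[1,2]}=1/(1-p-q)=F_{[3]}$. These are the smallest of the additional coincidences in Theorem~\ref{thm:class}.

For three layers the same decomposition (justified in general by Lemma~\ref{lem:phi}) has three cases, according to whether $A$ absorbs none, one or two of the layers, and it gives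
\[
\Bigl(a_k-\frac q{a_r}\Bigr)F_{[k,l,r]}=1+\bigl(a_k-s+qF_{[k,l]}\bigr)F_{[l,r]}-\frac q{a_r}F_{[k,l]}.
\]
This is the difficulty announced in the introduction. The right side involves the adjacent pairs $[k,l]$ and $[l,r]$, and after exchanging $k$ and $l$ it involves $[k,r]$, which does not appear here at all.

To find the structure behind \eqref{eq:two}, compare \eqref{eq:C} with the definition of $b_l$. The series $y=C$ solves $qy+1/y=s$, and the series $y=F_{[l]}=1/a_l$ solves $qy+1/y=b_l$. Lemma~\ref{lem:cat} below shows that for each $b$ with constant term $1$ the equation $qy+1/y=b$ has exactly one invertible solution $y=f(b)$. Thus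
\[
C=f(s),\qquad F_{[l]}=f(b_l).
\]
Let $k<l$. Then $a_k\ne a_l$, because $[k]$ is counted by $F_{[l]}$ and not by $F_{[k]}$, while every permutation that avoids $[k]$ avoids $[l]$. From $b_k-b_l=(a_k-a_l)(a_ka_l-q)/(a_ka_l)$ we see that the chord through the points $(b_k,f(b_k))$ and $(b_l,f(b_l))$ has slope $-1/(a_ka_l-q)$. Its value at $s$ is
\[
\frac1{a_k}-\frac{s-a_k-q/a_k}{a_ka_l-q}=\frac{a_k+a_l-s}{a_ka_l-q}=F_{[k,l]}.
\]
So $F_{[l]}$ is the constant interpolant of $f$ at the node $b_l$, and $F_{[k,l]}$ is the linear interpolant at the nodes $b_k,b_l$, each evaluated at $s$. This suggests that $F_L$ is the value at $s$ of the polynomial that interpolates $f$ at the nodes $b_{l_1},\dots,b_{l_m}$, a quantity that does not depend on the order of the nodes. Formula \eqref{eq:main} is this statement in a form that also allows repeated nodes (see Remark~\ref{rem:interp}). To prove it we collect all the recursions above into one matrix version of \eqref{eq:C}.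

\section{The transfer matrix}\label{sec:transfer}

Fix $L=[l_1,\dots,l_m]$. For $0\le i\le j\le m$ let $L_{i,j}=[l_{i+1},\dots,l_j]$, which is empty if $i=j$. Every permutation contains the empty pattern, and
\begin{equation}\label{eq:mono}
\text{if } i\le h\le j'\le j \text{ and } \pi \text{ contains } L_{i,j},\text{ then } \pi \text{ contains } L_{h,j'}.
\end{equation}
We read the atoms of an involution from left to right and record how many layers of $L$ have been found. If $i$ layers have been found before a block $\pi$ is read, the number found afterwards is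
\[
\varphi_\pi(i)=\max\{j\ge i:\pi\text{ contains }L_{i,j}\},\qquad 0\le i\le m.
\]
Note that $\varphi_\pi(m)=m$, and that $\pi$ avoids $L$ if and only if $\varphi_\pi(0)\le m-1$. For $L=[1,1,2,1]$ and the involution of Figure~\ref{fig:arcs}, the three atoms move the state $0\to1\to3\to4$; the middle atom absorbs the two layers $[1,2]$. The next lemma says that the greedy search loses nothing.

\begin{lemma}\label{lem:phi}
$\varphi_{\pi\oplus\tau}=\varphi_\tau\circ\varphi_\pi$.
\end{lemma}

\begin{proof}
First, $\pi\oplus\tau$ contains $L_{i,j}$ if and only if there is an $h$ with $i\le h\le j$ such that $\pi$ contains $L_{i,h}$ and $\tau$ contains $L_{h,j}$. Indeed, layers are sum-indecomposable, so each layer of an occurrence lies in $\pi$ or in $\tau$, and those in $\pi$ come first; conversely $L_{i,j}=L_{i,h}\oplus L_{h,j}$.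

Put $h^*=\varphi_\pi(i)$. Suppose $\pi\oplus\tau$ contains $L_{i,j}$, and take $h$ as above, so that $h\le h^*$. If $j\ge h^*$, then $\tau$ contains $L_{h^*,j}$ by \eqref{eq:mono}, so $j\le\varphi_\tau(h^*)$. If $j<h^*$, then $j<h^*\le\varphi_\tau(h^*)$. Hence $\varphi_{\pi\oplus\tau}(i)\le\varphi_\tau(h^*)$. For $j=\varphi_\tau(h^*)$ the choice $h=h^*$ shows that $\pi\oplus\tau$ contains $L_{i,j}$, so equality holds.
\end{proof}

We index $m\times m$ matrices by $0,\dots,m-1$. Let $\mathbf e_0,\dots,\mathbf e_{m-1}$ be the standard row vectors, and put $\mathbf e_m=0$: the state $m$, in which $L$ has been found, is discarded. Let $P_\pi$ be the matrix whose row $i$ is $\mathbf e_{\varphi_\pi(i)}$. Then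
\begin{equation}\label{eq:mult}
P_{\pi\oplus\tau}=P_\pi P_\tau .
\end{equation}
Indeed, row $i$ of $P_\pi P_\tau$ is $\mathbf e_hP_\tau$ with $h=\varphi_\pi(i)$. For $h\le m-1$ this is $\mathbf e_{\varphi_\tau(h)}$, and for $h=m$ it is $0=\mathbf e_{\varphi_\tau(m)}$; now apply Lemma~\ref{lem:phi}. Define
\[
M=\sum_{\pi\in\mathcal C}\mathrm{wt}(\pi)P_\pi,\qquad T=\sum_{A\in\mathcal A}\mathrm{wt}(A)P_A .
\]
In the layered model of the introduction each block advances the state by at most one, the analog of $T$ is bidiagonal, and this produces the product \eqref{eq:toy}. Here $T$ records jumps over several layers. But by Lemma~\ref{lem:FG}(a) such jumps take place in the interior of an atom, and interiors are counted by $M$ itself. After $qM$ is subtracted, a bidiagonal matrix remains.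

Let $N$ be the matrix with rows $\mathbf e_1,\dots,\mathbf e_m$, so that $N_{i,i+1}=1$ and all other entries vanish. Let $D$ be the diagonal matrix with $D_{ii}=\delta_{l_{i+1}}$, let $\mathbf 1$ be the all-ones column vector, and put
\[
B=sI+D(I-N).
\]
Thus $B$ is upper bidiagonal, with $B_{ii}=b_{l_{i+1}}$ and $B_{i,i+1}=s-b_{l_{i+1}}$, and $B\equiv I\pmod{\mathfrak m}$.

\begin{proposition}\label{prop:B}
The matrix $M$ is invertible, $qM+M^{-1}=B$, and $F_L=(M\mathbf 1)_0$.
\end{proposition}

\begin{proof}
The entry $(P_\pi\mathbf 1)_0$ is $1$ if $\varphi_\pi(0)\le m-1$ and $0$ otherwise, which gives $F_L=(M\mathbf 1)_0$. Atoms are nonempty, so $T\equiv0\pmod{\mathfrak m}$. By Lemma~\ref{lem:struct}, \eqref{eq:mult} and the multiplicativity of the weight, $M=\sum_{r\ge0}T^r=(I-T)^{-1}$.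

Fix an atom $A$ and an index $i\le m-1$, and put $l=l_{i+1}$. By Lemma~\ref{lem:FG}(a), for $j\ge i+2$ the atom $A$ contains $L_{i,j}$ if and only if $A^\circ$ does. It remains to look at $L_{i,i+1}=[l]$. If $A$ and $A^\circ$ both contain $[l]$ or both avoid it, then they contain the same patterns $L_{i,j}$, and $\varphi_A(i)=\varphi_{A^\circ}(i)$. Otherwise $A$ is $l$-critical. Then $A^\circ$ avoids $L_{i,j}$ for all $j\ge i+1$ by \eqref{eq:mono}, so $A$ avoids $L_{i,j}$ for all $j\ge i+2$, and $\varphi_{A^\circ}(i)=i$, $\varphi_A(i)=i+1$. Hence row $i$ of $P_{A^\circ}-P_A$ equals $\mathbf e_i-\mathbf e_{i+1}$, which is row $i$ of $I-N$, if $A$ is $l_{i+1}$-critical, and vanishes otherwise. Summing over all atoms with Lemma~\ref{lem:FG}(c), and using that $P$ of the empty permutation is $I$, we get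
\[
T=\sum_{A\in\mathcal A}\mathrm{wt}(A)P_{A^\circ}-D(I-N)=pI+qM-D(I-N).
\]
Therefore $M^{-1}=I-T=sI-qM+D(I-N)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:solve}

Two steps remain: to express $M$ as a function of $B$, and to evaluate the sum of the top row of such a function. Recall that $\gamma(y)=\sum_k\mathrm{Cat}_k\,y^k$ satisfies $\gamma=1+y\gamma^2$.

\begin{lemma}\label{lem:cat}
Let $\mathcal R$ be a power series ring with $q$ among its variables, and let $X$ be a square matrix over $\mathcal R$ with $X\equiv I\pmod{\mathfrak m}$. Then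
\[
f(X):=\sum_{k\ge0}\mathrm{Cat}_k\,q^kX^{-2k-1}
\]
is the unique invertible matrix $Y$ over $\mathcal R$ with $qY+Y^{-1}=X$.
\end{lemma}

\begin{proof}
Let $\Phi=f(X)=X^{-1}\gamma(qX^{-2})$. It commutes with $X$, and it is invertible because $\Phi\equiv I\pmod{\mathfrak m}$. We have $q\Phi^2=qX^{-2}\gamma(qX^{-2})^2=\gamma(qX^{-2})-I=X\Phi-I$, and multiplying by $\Phi^{-1}$ gives $q\Phi+\Phi^{-1}=X$. Let $Y$ be any invertible solution. It commutes with $X=qY+Y^{-1}$, hence with $\Phi$, and $qY^2-XY+I=0$. Subtracting $q\Phi^2-X\Phi+I=0$ and using $Y\Phi=\Phi Y$, we get $\bigl(X-q(Y+\Phi)\bigr)(Y-\Phi)=0$. The first factor is $\equiv I\pmod{\mathfrak m}$, hence invertible, so $Y=\Phi$.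
\end{proof}

All negative powers of $B$ are packed into the resolvent $(B-tI)^{-1}=\sum_{n\ge0}t^nB^{-n-1}$, a matrix over $\mathbb Z[[p,q]][[t]]$, and the resolvent of a bidiagonal matrix is found by back substitution. The symmetry comes from one feature of $B$: every row except the last sums to the same value $s$.

\begin{lemma}\label{lem:res}
$\displaystyle\bigl((B-tI)^{-1}\mathbf 1\bigr)_0=\frac1{s-t}\Bigl(1-\prod_{i=1}^m\frac{b_{l_i}-s}{b_{l_i}-t}\Bigr).$
\end{lemma}

\begin{proof}
Let $(v_0,\dots,v_{m-1})$ be the entries of $(B-tI)^{-1}\mathbf 1$, and set $v_m=0$. For $0\le j\le m-1$ and $b=b_{l_{j+1}}$, row $j$ of the system reads $(b-t)v_j+(s-b)v_{j+1}=1$. Since $(b-t)+(s-b)=s-t$, the constant $1/(s-t)$ solves each of these equations. So $v'_j=v_j-1/(s-t)$ satisfies the homogeneous equation $v'_j=\frac{b-s}{b-t}\,v'_{j+1}$, with $v'_m=-1/(s-t)$. Multiplying the $m$ factors gives $v'_0$.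
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:B} and Lemma~\ref{lem:cat}, $M=f(B)$ and
\[
F_L=\bigl(f(B)\mathbf 1\bigr)_0=\sum_{k\ge0}\mathrm{Cat}_k\,q^k\bigl(B^{-2k-1}\mathbf 1\bigr)_0 .
\]
The entry $(B^{-2k-1}\mathbf 1)_0$ is the coefficient of $t^{2k}$ in the series of Lemma~\ref{lem:res}. This is \eqref{eq:main}. Its right side is symmetric in $b_{l_1},\dots,b_{l_m}$, and $b_l$ depends only on $l$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:res} has a probabilistic reading. Let the diagonal entries of $D$ be positive reals. Consider the chain that waits in state $i$ for an exponential time of rate $D_{ii}$ and then moves to $i+1$. Then $(e^{-uD(I-N)}\mathbf 1)_0$ is the probability that state $m$ is not reached from $0$ by time $u$, that is, that a sum of $m$ independent exponential times exceeds $u$. The order of the summands is irrelevant. Lemma~\ref{lem:res} is the Laplace transform of this probability, evaluated at $s-t$.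
\end{remark}

\section{A closed form for the involutions containing $L$}\label{sec:closed}

For Theorem~\ref{thm:class} we must recover the layer lengths from
\[
K_L:=C-F_L,
\]
the total weight of the members of $\mathcal C$ that contain $L$. Formula \eqref{eq:main} does not show the low-order terms of $K_L$, since the dependence of $b_l$ on $l$ is hidden in a continued fraction. We first make this dependence explicit.

\subsection*{Linearizing the recursion}
Put $\lambda=1/C$, $\mu=qC$ and $\rho=\mu/\lambda=qC^2$. By \eqref{eq:C}, $\lambda+\mu=s$ and $\lambda\mu=q$; also $\lambda\equiv1$ and $\mu\equiv\rho\equiv0\pmod{\mathfrak m}$. The recursion \eqref{eq:ab} iterates the M\"obius map $a\mapsto s-q/a$, whose fixed points are the roots $\lambda,\mu$ of $a^2-sa+q$. The coordinate $z=(a-\lambda)/(a-\mu)$ sends them to $0$ and $\infty$ and so turns the map into a multiplication. Its inverse is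
\[
\alpha(z)=\lambda\,\frac{1-\rho z}{1-z}.
\]

\begin{lemma}\label{lem:lin}
We have $s-q/\alpha(z)=\alpha(\rho z)$ in $\mathbb Z[[p,q,z]]$. Let $\zeta_1=\frac{1-\lambda}{1-\mu}$, $\zeta_{2k}=\rho^k$ for $k\ge1$, and $\zeta_{2k+1}=\zeta_1\rho^k$ for $k\ge0$. Then $\zeta_l\in\mathfrak m$ and $a_l=\alpha(\zeta_l)$ for all $l\ge1$.
\end{lemma}

\begin{proof}
Since $q/\lambda=\mu=\rho\lambda$,
\[
s-\frac q{\alpha(z)}=\lambda+\mu\Bigl(1-\frac{1-z}{1-\rho z}\Bigr)=\lambda\,\frac{(1-\rho z)+\rho(1-\rho)z}{1-\rho z}=\lambda\,\frac{1-\rho^2z}{1-\rho z}=\alpha(\rho z).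
\]
Next, $\alpha(\rho)=\lambda(1+\rho)=s=a_2$, and $\alpha(\zeta_1)=\frac{\lambda-\mu\zeta_1}{1-\zeta_1}=\frac{\lambda(1-\mu)-\mu(1-\lambda)}{(1-\mu)-(1-\lambda)}=1=a_1$. Since $\zeta_l=\rho\zeta_{l-2}$ for $l\ge3$, induction gives $a_l=\alpha(\zeta_l)$.
\end{proof}

\subsection*{Generic nodes}
We want to expand \eqref{eq:main} in partial fractions, but the nodes $b_{l_i}$ coincide when $L$ has repeated layer lengths. So we replace $\zeta_{l_i}$ by an indeterminate $z_i$, compute with distinct nodes, show that the denominators cancel, and only then substitute. In $\mathcal R=\mathbb Z[[p,q,z_1,\dots,z_m]]$ put $\alpha_i=\alpha(z_i)$ and $\beta_i=\alpha_i+q/\alpha_i$; both have constant term $1$. Let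
\[
V(t)=\frac1{s-t}\Bigl(1-\prod_{i=1}^m\frac{\beta_i-s}{\beta_i-t}\Bigr)\in\mathcal R[[t]],\qquad H=\sum_{k\ge0}\mathrm{Cat}_k\,q^k[t^{2k}]V\in\mathcal R .
\]
By Lemma~\ref{lem:lin} the substitution $z_i\mapsto\zeta_{l_i}$ sends $\beta_i$ to $b_{l_i}$, so by Theorem~\ref{thm:main} it sends $H$ to $F_L$. With a further indeterminate $\theta$, define the rational function
\begin{equation}\label{eq:R}
R_m(z;\theta)=\sum_{i=1}^m\frac{(1-z_i)^{m-1}(1-\theta z_i)^{m-2}}{\prod_{j\ne i}(z_j-z_i)(1-\theta z_iz_j)},
\end{equation}
and let $\Delta=\prod_{i<j}(z_j-z_i)$.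

\begin{lemma}\label{lem:generic}
In the field of fractions of $\mathcal R$ we have $C-H=C(1-\rho)\,z_1\cdots z_m\,R_m(z;\rho)$.
\end{lemma}

\begin{proof}
\emph{The nodes.} By Lemma~\ref{lem:lin} and the identity $(1-\rho^2z)(1-z)-(1-\rho z)^2=-(1-\rho)^2z$,
\[
\beta_i-s=\alpha(z_i)-\alpha(\rho z_i)=\lambda(1-\rho)^2u_i,\qquad u_i=\frac{z_i}{(1-z_i)(1-\rho z_i)} .
\]
In $z_j(1-z_i)(1-\rho z_i)-z_i(1-z_j)(1-\rho z_j)$ the terms $(1+\rho)z_iz_j$ cancel, and so
\[
u_j-u_i=\frac{(z_j-z_i)(1-\rho z_iz_j)}{(1-z_i)(1-\rho z_i)(1-z_j)(1-\rho z_j)} .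
\]
Hence the $\beta_i$ are distinct and different from $s$.

\emph{Partial fractions.} The polynomial $\prod_i(\beta_i-t)-\prod_i(\beta_i-s)$ vanishes at $t=s$, so $V$ is a polynomial of degree $m-1$ in $t$ divided by $\prod_i(\beta_i-t)$. Therefore $V=\sum_iw_i/(\beta_i-t)$, where $w_i$ is the value of $(\beta_i-t)V$ at $t=\beta_i$:
\begin{equation}\label{eq:w}
w_i=\prod_{j\ne i}\frac{s-\beta_j}{\beta_i-\beta_j}=\prod_{j\ne i}\frac{u_j}{u_j-u_i}=\prod_{j\ne i}\frac{z_j(1-z_i)(1-\rho z_i)}{(z_j-z_i)(1-\rho z_iz_j)} .
\end{equation}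
The first expression is the $i$th Lagrange basis polynomial for the nodes $\beta_1,\dots,\beta_m$, evaluated at $s$. Interpolating the constant $1$ gives $\sum_iw_i=1$.

\emph{Summation over $k$.} We have $[t^{2k}]V=\sum_iw_i\beta_i^{-2k-1}$. The $w_i$ are not in $\mathcal R$, but $\Delta w_i\in\mathcal R$ by \eqref{eq:w}, since $1-\rho z_iz_j$ is a unit. So the sum over $k$ can be taken in $\mathcal R$ after multiplication by $\Delta$, and $\Delta H=\sum_i(\Delta w_i)f(\beta_i)$. The series $y=1/\alpha_i$ satisfies $qy+1/y=\beta_i$, so $f(\beta_i)=1/\alpha_i$ by Lemma~\ref{lem:cat} for $1\times1$ matrices. Dividing by $\Delta\ne0$ gives $H=\sum_iw_i/\alpha_i$.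

\emph{The difference.} Since $\sum_iw_i=1$ and $C=1/\lambda$,
\[
C-H=\sum_iw_i\Bigl(\frac1\lambda-\frac1{\alpha_i}\Bigr)=\sum_iw_i\,C\Bigl(1-\frac{1-z_i}{1-\rho z_i}\Bigr)=C(1-\rho)\sum_i\frac{w_iz_i}{1-\rho z_i},
\]
and by \eqref{eq:w} the $i$th term of the last sum is $z_1\cdots z_m$ times the $i$th term of $R_m(z;\rho)$.
\end{proof}

\begin{remark}\label{rem:interp}
If $l_1,\dots,l_m$ are distinct, the $b_{l_i}$ are distinct by Section~\ref{sec:two}, and the middle two steps of this proof, applied to \eqref{eq:main}, give $F_L=\sum_if(b_{l_i})\prod_{j\ne i}\frac{s-b_{l_j}}{b_{l_i}-b_{l_j}}$. This is the interpolation formula guessed there, and $K_L=f(s)-F_L$ is the interpolation error at $s$.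
\end{remark}

Let $e_k$ and $h_k$ be the elementary and complete homogeneous symmetric polynomials in $z_1,\dots,z_m$, with $h_k=0$ for $k<0$. We use the identity
\begin{equation}\label{eq:h}
\sum_{i=1}^m\frac{z_i^{\,r}}{\prod_{j\ne i}(z_i-z_j)}=h_{r-m+1}\qquad(r\ge0),
\end{equation}
which follows by expanding both sides of $\prod_i\frac1{y-z_i}=\sum_i\frac1{\prod_{j\ne i}(z_i-z_j)}\cdot\frac1{y-z_i}$ in powers of $1/y$ and comparing the coefficients of $y^{-r-1}$.

\begin{lemma}\label{lem:R}
\begin{enumerate}
\item[(a)] $R_1=1/(1-\theta z_1)$ and $R_2=1/(1-\theta z_1z_2)$.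
\item[(b)] For $m\ge2$, $Q_m:=R_m\prod_{i<j}(1-\theta z_iz_j)$ lies in $\mathbb Z[\theta,z]$. For all $m\ge1$, $R_m=\sum_{k\ge0}R_m^{(k)}(z)\,\theta^k$ with symmetric polynomials $R_m^{(k)}\in\mathbb Z[z]$.
\item[(c)] $R_m^{(0)}=1$ and $R_m^{(1)}=e_2-(m-2)e_1+\binom{m-1}2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $m=1$ this is the definition. For $m=2$ the sum is $\frac{(1-z_1)-(1-z_2)}{(z_2-z_1)(1-\theta z_1z_2)}$.

(b) Let $m\ge2$. Permuting the $z_i$ permutes the terms of \eqref{eq:R}, so $R_m$ and $Q_m$ are symmetric. Each denominator in \eqref{eq:R} divides $\Delta\prod_{i<j}(1-\theta z_iz_j)$ and the exponent $m-2$ is nonnegative, so $\Delta Q_m\in\mathbb Z[\theta,z]$. This polynomial is antisymmetric in $z$, so it vanishes when $z_i=z_j$ and is divisible by each $z_j-z_i$. These are pairwise non-associate primes of the unique factorization domain $\mathbb Z[\theta,z]$, so it is divisible by $\Delta$. Expanding $Q_m\prod_{i<j}(1-\theta z_iz_j)^{-1}$ in powers of $\theta$ gives the second claim; for $m=1$ use (a).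

(c) Expand \eqref{eq:R} termwise in $\mathbb Q(z)[[\theta]]$, and note that
\[
\frac{(1-z_i)^{m-1}}{\prod_{j\ne i}(z_j-z_i)}=\frac{(z_i-1)^{m-1}}{\prod_{j\ne i}(z_i-z_j)} .
\]
Since $(y-1)^{m-1}$ is monic of degree $m-1$, \eqref{eq:h} gives $R_m^{(0)}=h_0=1$. The coefficient of $\theta$ in $(1-\theta z_i)^{m-2}\prod_{j\ne i}(1-\theta z_iz_j)^{-1}$ is $-(m-2)z_i+z_i(e_1-z_i)$. So $R_m^{(1)}=\sum_i\phi(z_i)/\prod_{j\ne i}(z_i-z_j)$ with
\[
\phi(y)=\Bigl(y^{m-1}-(m-1)y^{m-2}+\tbinom{m-1}2y^{m-3}-\cdots\Bigr)\bigl((e_1-m+2)y-y^2\bigr).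
\]
The coefficients of $y^{m+1}$, $y^m$, $y^{m-1}$ in $\phi$ are $-1$, $e_1+1$ and $-(m-1)(e_1-m+2)-\binom{m-1}2$, and lower powers contribute $0$ in \eqref{eq:h}. With $h_2=e_1^2-e_2$ and $h_1=e_1$,
\[
R_m^{(1)}=-e_1^2+e_2+(e_1+1)e_1-(m-1)e_1+(m-1)(m-2)-\tbinom{m-1}2,
\]
which is the stated polynomial.
\end{proof}

For $m=1,2$, part (c) gives $e_1$ and $e_2$, in agreement with (a). By (a) and (b), $R_m(z;\rho)$ is the element $\sum_kR_m^{(k)}(z)\rho^k$ of $\mathcal R$, so Lemma~\ref{lem:generic} is an identity in $\mathcal R$, and we may substitute $z_i\mapsto\zeta_{l_i}$ even when some $l_i$ are equal. This proves the closed form.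

\begin{proposition}\label{prop:K}
For $L=[l_1,\dots,l_m]$,
\[
K_L=C(1-\rho)\,\zeta_{l_1}\cdots\zeta_{l_m}\sum_{k\ge0}R_m^{(k)}(\zeta_{l_1},\dots,\zeta_{l_m})\,\rho^k .
\]
In particular, if $m\le2$, then $K_L=C(1-\rho)E/(1-\rho E)$ with $E=\prod_i\zeta_{l_i}$.
\end{proposition}

\section{Proof of Theorem~\ref{thm:class}}\label{sec:class}

Let $L=[l_1,\dots,l_m]$, $L'=[l'_1,\dots,l'_{m'}]$ and $n=|L|$. Part (ii) asks when $K_L=K_{L'}$, and part (i) asks when this holds after the substitution $p=x$, $q=x^2$.

\subsection*{The specialization $p=x$, $q=x^2$}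
Put $\kappa=xC(x,x^2)=x+O(x^2)$. Because the coefficient of $x$ is $1$, every element of $\mathbb Z[[x]]$ is uniquely a power series in $\kappa$, and we may compare coefficients of powers of $\kappa$. We have $\rho=x^2C^2=\kappa^2$. From $\lambda^2-(1-x)\lambda+x^2=0$ and $1-\mu=x+\lambda$ we get $\lambda(1-\lambda)=x\lambda+x^2=x(1-\mu)$, so $\zeta_1=x/\lambda=\kappa$. Thus the odd and even cases of Lemma~\ref{lem:lin} merge into $\zeta_l=\kappa^l$, and Proposition~\ref{prop:K} becomes
\begin{equation}\label{eq:Kx}
K_L(x,x^2)=C(1-\kappa^2)\,\kappa^n\,U_L,\qquad U_L=\sum_{k\ge0}R_m^{(k)}(\kappa^{l_1},\dots,\kappa^{l_m})\,\kappa^{2k}.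
\end{equation}

\begin{proof}[Proof of (i)]
If the multisets agree, apply Theorem~\ref{thm:main}. If $m\le2$, then $E=\kappa^n$ in Proposition~\ref{prop:K}, so $K_L(x,x^2)=C(1-\kappa^2)\kappa^n/(1-\kappa^{n+2})$ depends only on $n$.

Conversely, suppose $K_L(x,x^2)=K_{L'}(x,x^2)$. We read off from \eqref{eq:Kx} first the length, then the number of layers, then the layer lengths. By Lemma~\ref{lem:R}(c) and $l_i\ge1$,
\[
U_L=1+\tbinom{m-1}2\kappa^2+O(\kappa^3).
\]
So $K_L(x,x^2)$ has order $n$ in $\kappa$, which gives $|L|=|L'|$ and then $U_L=U_{L'}$. The coefficients of $\kappa^2$ give $\binom{m-1}2=\binom{m'-1}2$. This binomial coefficient vanishes for $m=1,2$ and is strictly increasing for $m\ge2$, so either $m,m'\le2$, and we are done, or $m=m'\ge3$.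

Let $m=m'\ge3$ and suppose that the multisets differ. By Theorem~\ref{thm:main} we may sort both sequences in weakly increasing order. Let $r$ be the first index with $l_r\ne l'_r$, say $l_r<l'_r$, and put $z_i=\kappa^{l_i}$, $z'_i=\kappa^{l'_i}$. For $i<r$ we have $z_i=z'_i$; for $i\ge r$, $z_i$ has order at least $l_r$ and $z'_i$ has order greater than $l_r$. Hence for any polynomial $g\in\mathbb Z[z]$, the monomials that involve only indices below $r$ cancel in $g(z)-g(z')$, and the difference has order at least $l_r$. So the terms with $k\ge2$ contribute to $U_L-U_{L'}$ only in order at least $l_r+4$, the term $k=0$ contributes nothing, and the term $k=1$ contributes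
\[
\kappa^2\Bigl[-(m-2)\sum_{i\ge r}\bigl(\kappa^{l_i}-\kappa^{l'_i}\bigr)+\bigl(e_2(z)-e_2(z')\bigr)\Bigr].
\]
A monomial $z_iz_j$ or $z'_iz'_j$ of $e_2$ that does not cancel has one index at least $r$ and a second factor of order at least $1$, so it has order at least $l_r+1$. The coefficient of $\kappa^{l_r+2}$ in $U_L-U_{L'}$ is therefore $-(m-2)\cdot\#\{i\ge r:l_i=l_r\}$. This is nonzero because $m\ge3$, a contradiction.
\end{proof}

For $m=2$ the factor $m-2$ vanishes and the individual layer lengths are invisible in this coefficient, as they must be, since all $[k,l]$ with the same $k+l$ are equivalent.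

\begin{proof}[Proof of (ii)]
If the multisets agree, apply Theorem~\ref{thm:main}. If $m\le2$ and $L$ has $o$ layers of odd length, then $E=\zeta_1^{\,o}\rho^{(n-o)/2}$ by the definition of $\zeta_l$, so $K_L$ depends only on $n$ and $o$ by Proposition~\ref{prop:K}.

Conversely, let $F_L(p,q)=F_{L'}(p,q)$. Then the specializations agree, and by (i) either the multisets agree, or $m,m'\le2$ and $|L|=|L'|=n$. It remains to recover $o$ from $K_L$. The only permutation of length at most $n$ that contains $L$ is $L$ itself. It lies in $\mathcal C$, being a direct sum of decreasing permutations, which are involutions that avoid the sum-indecomposable pattern $3412$; and it has one fixed point for each odd layer. So with $\deg p=1$ and $\deg q=2$, the part of lowest degree of $K_L$ is the monomial $p^oq^{(n-o)/2}$, which determines $o$.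
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Restricted colored permutations and Chebyshev polynomials},
\texttt{http://users.dimi.uniud.it/\allowbreak\%7Egiacomo.dellariccia/\allowbreak Table\%20of\%20contents/\allowbreak Egge2007.pdf}
\end{thebibliography}
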